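# Indecomposable $r$-graphs without tight cuts

## 1. The guess "yes", and what small graphs say about it

Take a regular multigraph of degree $r$ in which every odd set of vertices is left by at least $r$ edges. We would like to split its edges into two such multigraphs, of degrees $r_1$ and $r_2$ with $r_1+r_2=r$. An odd cut with exactly $r$ edges is a rigid constraint: the parts must take exactly $r_1$ and $r_2$ of its edges. If there are no such cuts, apart from those around a single vertex, there is some slack. If moreover $r$ is large, there are many edges to distribute. So one would guess that for large $r$ only these rigid cuts can prevent a splitting. The guess, then, is: *yes, from some degree $\bar r$ on, every graph that cannot be split has a rigid cut.*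

Here are the precise notions. Graphs may have parallel edges but no loops. For $S\subseteq V$, $\partial(S)$ is the set of edges with exactly one endpoint in $S$.

**Definition ($r$-graph, Seymour).** Let $r$ be a positive integer. An $r$-graph is an $r$-regular graph $G=(V,E)$ such that $|\partial(S)|\ge r$ for every $S\subseteq V$ with $|S|$ odd.

Since $\partial(V)=\emptyset$, an $r$-graph has an even number of vertices. The complete graph $K_4$ is a $3$-graph: its odd sets have one or three vertices, and their cuts have three edges. Two disjoint triangles form a $2$-regular graph that is not a $2$-graph, because the cut of a triangle is empty. A perfect matching $(V,M)$ is a $1$-graph: an odd set cannot be covered by matching edges inside it, so some edge leaves it.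

**Definition (indecomposable).** An $r$-graph $G(V,E)$ is indecomposable when $E$ cannot be partitioned as $E=E_1\cup E_2$, with $E_1,E_2$ nonempty and disjoint, so that $G_i(V,E_i)$ is an $r_i$-graph for $i=1,2$ and some positive integers $r_1,r_2$.

Counting degrees, $r_1+r_2=r$. Each $G_i$ lives on the whole vertex set $V$.

**Definition (tight cut).** A tight cut of an $r$-graph $G$ is a cut $\partial(S)$ with $|S|$ odd, $|\partial(S)|=r$, $|S|>1$ and $|V\setminus S|>1$.

For example, join two triangles $a_1a_2a_3$ and $b_1b_2b_3$ by the edges $a_ib_i$. If $|X|=3$ then $|\partial(X)|=9-2e(X)$, where $e(X)\le 3$ counts the edges inside $X$. So this is a $3$-graph, and the cut between the two triangles is tight.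

The question, from the paper "Indecomposable $r$-Graphs And Some Other Counterexamples", is: does there exist a constant $\bar r$ such that every indecomposable $r$-graph with $r\ge\bar r$ contains some tight cut? We test the guess.

*Two vertices.* The graph is $r$ parallel edges, and it splits for every $r\ge2$.

*Four vertices.* Write $x_{ij}$ for the multiplicity of $ij$. Equal degrees at $1,2$ give $x_{13}+x_{14}=x_{23}+x_{24}$; equal degrees at $3,4$ give $x_{13}+x_{23}=x_{14}+x_{24}$. Adding, $x_{13}=x_{24}$, and by symmetry opposite edges always have equal multiplicities. So the graph is a union of $r$ perfect matchings and splits for $r\ge2$. It has no tight cut, since all odd sets have size $1$ or $3$. The guess holds here.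

*Degree 1.* $K_2$ is indecomposable and has no tight cut; degree $1$ cannot be split at all.

*Degree 2.* A $2$-graph is $2$-regular, and no component is odd, because an odd component would have an empty cut. So it is a disjoint union of even cycles (two parallel edges count as a cycle), hence a union of two disjoint perfect matchings, each of which is a $1$-graph. There are no indecomposable $2$-graphs.

*Degree 3.* If a $3$-graph splits, the parts have degrees $1$ and $2$, and the $2$-graph splits again, so we get three disjoint perfect matchings. The Petersen graph has no such three matchings (a classical fact; it also follows from Lemma 1 below), and we shall see that it is a $3$-graph without tight cuts. So if $\bar r$ exists, then $\bar r\ge4$.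

*Degree $r\ge4$.* The obvious try is to raise the degree of the Petersen graph by giving its five spokes multiplicity $r-2$. This fails at once: the result is the Petersen graph together with $r-3$ copies of the perfect matching of spokes, and each copy is a $1$-graph that can be peeled off.

All this fits the guess with $\bar r=4$. Nevertheless the guess is false.

## 2. The theorem, and a strengthened absence of tight cuts

**Theorem.** Let $r\ge 3$ and $n\ge r-1$. There is an indecomposable $r$-graph on $4+24n$ vertices in which $|\partial(X)|\ge r+2$ for every odd $X$ with $|X|>1$ and $|V\setminus X|>1$ (so there are no tight cuts), and $|\partial(X)|\ge 4$ for every even $X\ne\emptyset,V$. Consequently an indecomposable $r$-graph without tight cuts exists if and only if $r\ne2$.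

So no constant $\bar r$ exists: for every $r\ge3$ there are infinitely many indecomposable $r$-graphs with no tight cut. The cases $r=1,2$ were settled above. From now on $r\ge3$ is fixed.

For an edge set $F$ let $d_F(X)$ be the number of edges of $F$ with exactly one end in $X$, and $d_G=d_{E(G)}$. If every vertex meets exactly $s$ edges of $F$, then summing degrees over $X$ gives $s|X|=d_F(X)+2\cdot\#\{\text{edges of }F\text{ inside }X\}$, so
$$d_F(X)\equiv s|X| \pmod 2. \tag{1}$$
An edge $e$ is *inside* $X$, written $e\subset X$, if both its ends are in $X$; it *crosses* $X$ if exactly one is. It *meets* $X$ if at least one end is in $X$. A set $X$ is *nontrivial* if $|X|>1$ and $|V\setminus X|>1$. Brackets $[\cdot]$ are $0/1$ indicators.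

**Definition (fine).** A graph $G$ satisfies (F2) if $d_G(X)\ge4$ for all even $X\ne\emptyset,V$. An $r$-graph is fine if it satisfies (F2) and has no tight cut.

By (1), odd cuts of an $r$-graph have size $\equiv r\pmod 2$. So in a fine graph every nontrivial odd cut has size at least $r+2$, and the Theorem asks for an indecomposable fine $r$-graph. For example $K_4$ is fine for $r=3$: its cuts of $2$-sets have four edges.

## 3. The Petersen graph with heavy spokes keeps its two 5-cycles together

The graph that failed in Section 1 has a property worth keeping. Let $P_r$ have vertices $i,i'$ ($i\in\mathbb Z_5$). Its edges are the set $F$ of the edges $i(i+1)$ and $i'(i+2)'$, each once, and the spokes $ii'$, each with multiplicity $r-2$. So $P_3$ is the Petersen graph $P$. For $r\ge 4$, $P_r$ decomposes, but only in ways that do not separate the edges of $F$.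

**Lemma 1.** (a) $P_r$ is a fine $r$-graph. (b) If $P_r=H_1+H_2$ with $H_i$ an $r_i$-graph ($r_i\ge1$), then all edges of $F$ are in the same $H_i$.

**Proof of (a).** The purpose is to bound all cuts of $P_r$ from those of $P$. The graph $P$ is cubic of girth $5$. A set of at most four vertices induces a forest. A set of five vertices induces a forest or a $5$-cycle without chord, since a chord would make a triangle. So sets of size $2,3,4,5$ induce at most $1,2,3,5$ edges, and $d_P(X)=3|X|-2e(X)$ is at least $4,5,6,5$ respectively; larger sets are handled by complements. Let $M_0$ be one copy of each spoke. Then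
$$d_{P_r}(X)=d_P(X)+(r-3)\,d_{M_0}(X).$$
For odd $X$, $d_{M_0}(X)$ is odd by (1), hence at least $1$. So nontrivial odd cuts have size at least $5+(r-3)=r+2$. Odd sets $X$ with $|X|=1$ or $|X|=9$ have cut size $r$, and even sets $X\neq\emptyset,V$ have $d\ge4$.

**Proof of (b), step 1: a linear relation between the two cycles.** Let $o_i=1$ if $i(i+1)\in H_2$ and $o_i=0$ otherwise; let $n_i=1$ if $i'(i+2)'\in H_2$ and $n_i=0$ otherwise. Both $i$ and $i'$ have degree $r_2$ in $H_2$ and share the spokes $ii'$, so their other $H_2$-edges are equally many: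
$$o_{i-1}+o_i=n_i+n_{i-2}=:f_i .$$
We solve for $n_j$ by an alternating sum around the inner cycle, which is odd. In terms of the $n$'s,
$$f_j=n_j+n_{j+3},\quad f_{j+2}=n_{j+2}+n_j,\quad f_{j+4}=n_{j+4}+n_{j+2},\quad f_{j+1}=n_{j+1}+n_{j+4},\quad f_{j+3}=n_{j+3}+n_{j+1},$$
so $f_j+f_{j+2}-f_{j+4}+f_{j+1}-f_{j+3}=2n_j$. In terms of the $o$'s the same sum is
$$(o_{j+4}+o_j)+(o_{j+1}+o_{j+2})-(o_{j+3}+o_{j+4})+(o_j+o_{j+1})-(o_{j+2}+o_{j+3})=2(o_j+o_{j+1}-o_{j+3}).$$
Hence
$$n_j=o_j+o_{j+1}-o_{j+3}. \tag{2}$$
Since $n_j\in\{0,1\}$: if $o_j=o_{j+1}=0$, then $-o_{j+3}\ge0$ and $o_{j+3}=0$; if $o_j=o_{j+1}=1$, then $2-o_{j+3}\le1$ and $o_{j+3}=1$. That is,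
$$o_j=o_{j+1}\ \Rightarrow\ o_{j+3}=o_j. \tag{3}$$

**Step 2: only one nonconstant pattern is possible.** Suppose $o$ is not constant. Some value $\varepsilon$ occurs at least three times among five cyclic positions, so $o_j=o_{j+1}=\varepsilon$ for some $j$, and $o_{j+3}=\varepsilon$ by (3). If $o_{j+2}=\varepsilon$, then (3) at $j+1$ gives $o_{j+4}=\varepsilon$. If $o_{j+4}=\varepsilon$, then (3) at $j+4$ gives $o_{j+7}=o_{j+2}=\varepsilon$. Either way $o$ would be constant. So $o_{j+2}=o_{j+4}=1-\varepsilon$. Rotating, and swapping $H_1,H_2$ if necessary, we may assume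
$$o_0=o_1=o_3=0,\qquad o_2=o_4=1,$$
and then (2) gives $n_0=n_1=n_4=0$, $n_2=n_3=1$.

**Step 3: an odd cut excludes this pattern.** Let $D=\{0,1,2,2',0'\}$. The edges $01,12,0'2'$ and the spokes at $0$ and $2$ are inside $D$. The $F$-edges leaving $D$ are $40$, $23$, $2'4'$, $3'0'$, with indicators $o_4,o_2,n_2,n_3$, so all four lie in $H_2$. The spokes leaving $D$ are the copies of $11'$; since $01,12\in H_1$, exactly $r_1-2$ of these copies lie in $H_1$. So $d_{H_1}(D)=r_1-2<r_1$ with $|D|=5$ odd, a contradiction. Hence $o$ is constant, and by (2) every $n_j$ equals the same constant. $\square$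

For $r=3$ this shows that $P$ is indecomposable: $F$ has degree $2$ at each vertex, so $F$ would be exactly the part of degree $2$; but $F$ is two disjoint $5$-cycles, and the cut of one of them in $F$ is empty.

## 4. Poles, which force pairs of edges into the same class

We now cut the forcing part out of $P_r$ so that it can be built into other graphs.

**Definition (pole).** Put $x=0$, $y=0'$, and $A_r=P_r-\{x,y\}$, with $8$ vertices and four distinct *ports* $p=1$, $p'=4$ (the $F$-neighbors of $x$) and $q=2'$, $q'=3'$ (the $F$-neighbors of $y$). A pole of an $r$-regular graph $G$ is a vertex set $W$ with $G[W]\cong A_r$.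

In $A_r$ each port has degree $r-1$ and every other vertex has degree $r$. So exactly four edges of $G$ leave a pole, one at each port. Those at $p,p'$ are the *$x$-edges* of the pole, those at $q,q'$ its *$y$-edges*. In $P_r$ itself, $V\setminus\{0,0'\}$ is a pole with $x$-edges $01,04$ and $y$-edges $0'2',0'3'$; in any decomposition of $P_r$ these four share a class, by Lemma 1. In a general graph we get less, but also assume less: only cuts of odd sets inside the pole.

**Lemma 2 (pole rule).** Let $W$ be a pole of $G$ and $E(G)=E_1\cup E_2$ a partition such that each vertex of $W$ is incident with exactly $r_i$ edges of $E_i$ ($r_i\ge1$, $r_1+r_2=r$), and $d_{E_i}(X)\ge r_i$ for all odd $X\subseteq W$, $i=1,2$. Then the two $x$-edges of $W$ are in the same class, and the two $y$-edges of $W$ are in the same class.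

**Proof.** The purpose is to turn a violation into a decomposition of $P_r$ that Lemma 1 forbids. Summing degrees over $W$ as in (1), $d_{E_1}(W)\equiv 8r_1\equiv0\pmod2$, so an even number of the four leaving edges lie in $E_1$. If one pair were separated, the other would have to be separated too. So if the claim fails, each class contains exactly one $x$-edge and exactly one $y$-edge.

Form $H_i$ on $V(P_r)$ from the edges of $E_i$ inside $W$, the $E_i$-edges at the ports, redirected to $x$ (the $x$-edge) and to $y$ (the $y$-edge), and $r_i-1$ copies of $xy$. The copies of $xy$ number $(r_1-1)+(r_2-1)=r-2$ in total, so $P_r=H_1+H_2$. Each $H_i$ is $r_i$-regular: at $x$ and at $y$ the degree is $1+(r_i-1)$.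

Let $X$ be odd in $V(P_r)$. If $X$ contains both $x$ and $y$, pass to the complement, which is odd too. If $X\subseteq W$, then $d_{H_i}(X)=d_{E_i}(X)\ge r_i$. If $X$ contains exactly one of $x,y$, the copies of $xy$ give $d_{H_i}(X)\ge r_i-1$, and by (1) $d_{H_i}(X)\equiv r_i\pmod 2$, so $d_{H_i}(X)\ge r_i$. Thus $H_i$ is an $r_i$-graph, and two edges of $F$ are in different classes, contradicting Lemma 1(b). $\square$

## 5. Inserting a pole at a vertex, and the tight cut this creates

If all $r$ edges at some vertex $v$ are forced into one class, the graph is indecomposable, because $v$ must meet $r_1\ge1$ edges of one class and $r_2\ge1$ of the other. So we want a local modification at $v$ that forces two chosen edges at $v$ together. The first thing to try is to put a pole between $v$ and the far ends of these two edges.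

Let $g_1=vw_1$, $g_2=vw_2$ be edges of $G$ with $w_1\ne w_2$. Delete them, add a disjoint copy $A$ of $A_r$, and add the edges $vp,\ vp',\ qw_1,\ q'w_2$. Call the result $G^s$, and put $S=\{v\}\cup A$, so $|S|=9$.

*The forcing works.* In a decomposition of $G^s$ into an $r_1$-graph and an $r_2$-graph, Lemma 2 gives $vp\sim vp'$ and $qw_1\sim q'w_2$, where $\sim$ means "same class". The cut $\partial(S)$ consists of the $r-2$ old edges at $v$ together with $qw_1,q'w_2$, so it has $r$ edges, and class $E_1$ has exactly $r_1$ of them. At $v$, class $E_1$ has $r_1-2[vp\in E_1]$ of the $r-2$ old edges. Therefore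
$$r_1-2[vp\in E_1]+2[qw_1\in E_1]=r_1,$$
and all four new edges are in one class. Contracting $S$ to a vertex gives back $G$, with $g_1\sim g_2$.

*The exact point of failure.* The argument used that $\partial(S)$ has only $r$ edges; that is, it used a tight cut, and this is what we must avoid. For $r=3$ and $G=K_4$, the graph $G^s$ has $12$ vertices and $V\setminus S$ is a triangle: contracting it gives $P$, so $G^s$ is the Petersen graph with the vertex $0'$ replaced by a triangle.

The damage is limited, though: this is the only tight cut.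

**Lemma 3.** Let $G$ be fine, and let $g_1=vw_1$, $g_2=vw_2$ be edges with $w_1\ne w_2$. Then $G^s$ is an $r$-graph with (F2), and its only tight cut is $\partial(S)$, $S=\{v\}\cup A$.

**Step 1: reduce cuts on either side of $S$ to $P_r$ and $G$.** Regularity is clear. Since $|V(G)|$ is even and $v,w_1,w_2$ are distinct, $|V(G)|\ge4$. Write $V=V(G^s)$ and $d=d_{G^s}$. Contracting $V\setminus S$ to one vertex turns $G^s$ into $P_r$, with $v=x$ and the contracted vertex as $y$: the $r-2$ old edges at $v$ become the copies of $xy$, and $q,q'$ are joined to $y$. Contracting $S$ turns $G^s$ into $G$. So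
$$d(Q)=d_{P_r}(Q)\ \ (Q\subseteq S),\qquad d(R)=d_G(R)\ \ (R\subseteq V\setminus S=V(G)\setminus\{v\}),\qquad d(S)=r. \tag{4}$$

**Step 2: odd sets that do not cross $S$.** Let $X$ be odd, and suppose one of $X\cap S$, $X\setminus S$, $S\setminus X$, $V\setminus(X\cup S)$ is empty. Then $X$ or its complement, which is odd as well, is contained in $S$ or in $V\setminus S$, and $d(X)\ge r$ by (4). Suppose $d(X)=r$. An odd $Q\subseteq S$ with $d_{P_r}(Q)=r$ has $|Q|=1$ or $Q=S$, since $P_r$ is fine. An odd $R\subseteq V\setminus S$ with $d_G(R)=r$ has $|R|=1$ or $R=V(G)\setminus\{v\}=V\setminus S$, since $G$ is fine. So $X$ is trivial or $\partial(X)=\partial(S)$.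

**Step 3: odd sets that cross $S$ have more than $r$ edges.** Now let all four sets be nonempty. As $|S|$ is odd, exactly one of $X\cap S$, $S\setminus X$ is odd; replacing $X$ by its complement if needed, $Q=X\cap S$ is odd. Then $X\setminus S$ is even, $X\cup S$ is odd, and $R=V\setminus(X\cup S)$ is odd. With $m$ the number of edges between $X\setminus S$ and $S\setminus X$, counting edge by edge gives
$$d(X)+r=d(X)+d(S)=d(Q)+d(R)+2m\ge 2r+2m .$$
So $d(X)\ge r$. Suppose $d(X)=r$. Then $d(Q)=d(R)=r$ and $m=0$. Since $S\setminus X\ne\emptyset$ we have $Q\ne S$, and since $X\setminus S\neq\emptyset$ we have $R\ne V(G)\setminus\{v\}$; as in Step 2, $Q=\{a\}$ and $R=\{b\}$. An edge of $\partial(S)$ that avoids both $a$ and $b$ joins $S\setminus X$ to $X\setminus S$, so $m=0$ says that every edge of $\partial(S)$ is incident with $a$ or $b$.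

If $a=v$, the edges $qw_1,q'w_2$ avoid $a$, so $w_1=b=w_2$, a contradiction. If $a\ne v$, all $r-2$ edges of $\partial(S)$ at $v$ end in $b$; moreover one of $q,q'$ differs from $a$, so one of $w_1,w_2$ equals $b$. Then $G$ has at least $(r-2)+1=r-1$ edges $vb$, so $d_G(\{v,b\})\le2r-2(r-1)=2$. Since $|V(G)|\ge4$, this contradicts (F2) for $G$. So $d(X)>r$.

**Step 4: even sets.** Let $X\ne\emptyset,V$ be even. Replacing $X$ by its complement if needed, $|X\cap S|$ is even. If $X\cap S=\emptyset$, then $d(X)=d_G(X)\ge4$, and if $X\subseteq S$, then $d(X)=d_{P_r}(X)\ge4$. Otherwise $X\cap S$ is even and nonempty, $X\setminus S$ is even, and $X\cup S$ is odd with complement in $V\setminus S$. So $d(X\cup S)\ge r$, and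
$$d(X)+r\ge d(X\cap S)+d(X\cup S)\ge4+r. \qquad\square$$

## 6. Dot products, and how they destroy a tight cut

The lone tight cut must be enlarged without creating a new one. The tool is to link two distant edges through a pole.

**Definition (dot product).** Let $e=uu'$, $f=ww'$ be edges of $G$ with four distinct ends. The graph $G'=G\cdot(e,f)$ is obtained by deleting $e,f$ and adding a disjoint copy $W$ of $A_r$ with the edges $up,\ u'p',\ wq,\ w'q'$.

For $r=3$, $G=K_4$ on $\{1,2,3,4\}$, $e=12$, $f=34$, we get a cubic graph on $12$ vertices: the $4$-cycle $1\,3\,2\,4$ together with $A_3$ and the edges $1p,2p',3q,4q'$.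

**Lemma 4.** Let $G$ be an $r$-graph with (F2). Then $G'=G\cdot(e,f)$ is an $r$-graph with (F2). Moreover, suppose $\partial_G(S)$ is the only tight cut of $G$.

(i) If $e$ crosses $S$ and $f\subset V(G)\setminus S$, then $\partial_{G'}(S)$ is the only tight cut of $G'$.

(ii) If $e\subset S$ and $f\subset V(G)\setminus S$, then $G'$ is fine.

**Step 1: compare a cut of $G'$ with a cut of $G$.** Regularity is clear. Let $X\subseteq V(G')$ and put $Y=X\cap V(G)$, $T=X\cap W$, $\alpha=|T\cap\{p,p'\}|$, $\beta=|T\cap\{q,q'\}|$. Let $\delta$ be the number of edges inside $W$ between $T$ and $W\setminus T$. Let $\varepsilon_e,\varepsilon_f$ indicate that $e,f$ cross $Y$. Let $c_e$ be the number of edges among $up,u'p'$ in $\partial(X)$, and $c_f$ the number among $wq,w'q'$. Then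
$$d_{G'}(X)=d_G(Y)+(c_e-\varepsilon_e)+(c_f-\varepsilon_f)+\delta. \tag{5}$$
If $\alpha=0$, then $c_e=|\{u,u'\}\cap Y|\ge\varepsilon_e$. If $\alpha=2$, then $c_e=|\{u,u'\}\setminus Y|\ge\varepsilon_e$. If $\alpha=1$, say $p\in T$ and $p'\notin T$, then $c_e=[u\notin Y]+[u'\in Y]$, which is $1$ if $\varepsilon_e=0$ and is $0$ or $2$ if $\varepsilon_e=1$; the case $p'\in T$, $p\notin T$ is the same. With the same reasoning for $f$,
$$c_e-\varepsilon_e\ge-[\alpha=1],\qquad c_f-\varepsilon_f\ge-[\beta=1], \tag{6}$$
and a value $-1$ occurs only if $\varepsilon_e=1$ (respectively $\varepsilon_f=1$).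

**Step 2: bound $\delta$ from below, using that $H=P_r$ is fine.** Counting the edges at $x$ and $y$,
$$d_H(T)=\delta+\alpha+\beta,\qquad d_H(T\cup\{x,y\})=\delta+4-\alpha-\beta,$$
$$d_H(T\cup\{x\})=\delta+r-\alpha+\beta,\qquad d_H(T\cup\{y\})=\delta+r+\alpha-\beta .$$

*Let $|T|$ be even, $T\ne\emptyset,W$.* The first two sets are even, nonempty and proper, so their cuts have at least $4$ edges; the last two are odd of size $3$, $5$ or $7$, so theirs have at least $r+2$. Hence
$$\delta\ge\max(4-\alpha-\beta,\ \alpha+\beta,\ 2+|\alpha-\beta|).$$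
We claim $\delta\ge4-[\alpha=1]-[\beta=1]$. The bound is symmetric in $\alpha,\beta$, so six cases suffice:

| $(\alpha,\beta)$ | $(0,0)$ | $(0,1)$ | $(0,2)$ | $(1,1)$ | $(1,2)$ | $(2,2)$ |
|---|---|---|---|---|---|---|
| maximum | $4$ | $3$ | $4$ | $2$ | $3$ | $4$ |
| $4-[\alpha=1]-[\beta=1]$ | $4$ | $3$ | $4$ | $2$ | $3$ | $4$ |

With (5) and (6),
$$d_{G'}(X)\ge d_G(Y)+4-2[\alpha=1]-2[\beta=1]\ge d_G(Y). \tag{7}$$
If $d_{G'}(X)=d_G(Y)$, then $\alpha=\beta=1$ and both differences in (6) are $-1$, so $\varepsilon_e=\varepsilon_f=1$.

*Let $|T|$ be odd.* Then $T$ and $T\cup\{x,y\}$ are odd, so $\delta\ge\max(r-\alpha-\beta,\ r-4+\alpha+\beta)$. If $\alpha=\beta=1$, then $T$ contains two ports and misses two, so $3\le|T|\le5$, $d_H(T)\ge r+2$ and $\delta\ge r$. We claim $\delta\ge r-2+[\alpha=1]+[\beta=1]$: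

| $(\alpha,\beta)$ | $(0,0)$ | $(0,1)$ | $(0,2)$ | $(1,1)$ | $(1,2)$ | $(2,2)$ |
|---|---|---|---|---|---|---|
| lower bound for $\delta$ | $r$ | $r-1$ | $r-2$ | $r$ | $r-1$ | $r$ |
| $r-2+[\alpha=1]+[\beta=1]$ | $r-2$ | $r-1$ | $r-2$ | $r$ | $r-1$ | $r-2$ |

So by (6)
$$(c_e-\varepsilon_e)+(c_f-\varepsilon_f)+\delta\ge r-2. \tag{8}$$

*Let $T=\emptyset$ or $T=W$.* Then $\delta=0$, and the formulas for $c_e,c_f$ with $\alpha=\beta=0$ or $\alpha=\beta=2$ give
$$\begin{aligned}T=\emptyset:&\quad d_{G'}(X)=d_G(Y)+2[e\subset Y]+2[f\subset Y],\\ T=W:&\quad d_{G'}(X)=d_G(Y)+2[e\cap Y=\emptyset]+2[f\cap Y=\emptyset].\end{aligned} \tag{9}$$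

**Step 3: odd $X$ with $|Y|$ odd, $|T|$ even.** The aim is to show that a tight cut of this kind comes from one of $G$. By (7) and (9), $d_{G'}(X)\ge d_G(Y)\ge r$. Suppose $d_{G'}(X)=r$. Then $d_G(Y)=r$ and one of the following holds:

* (A1) $T=\emptyset$, $e\not\subset Y$, $f\not\subset Y$;
* (A2) $T=W$, and $e$ and $f$ both meet $Y$;
* (A3) $T\ne\emptyset,W$, and $e,f$ both cross $Y$.

Suppose $Y=\{a\}$. Under (A1), $X=\{a\}$ is trivial; (A2) and (A3) would need $a$ to be a common end of $e$ and $f$, which have none. Suppose $V(G)\setminus Y=\{a\}$. Under (A2) the complement of $X$ is $\{a\}$ and $X$ is trivial; (A1) and (A3) would again need $a$ to be a common end of $e$ and $f$. So if $X$ is nontrivial, then $\partial_G(Y)$ is a tight cut of $G$.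

**Step 4: odd $X$ with $|Y|$ even, $|T|$ odd.** The aim is to show that no tight cut is of this kind. If $Y=\emptyset$, then $d_{G'}(X)=d_H(T)\ge r$, with equality only for $|T|=1$, because $H$ is fine. If $Y=V(G)$, then $d_{G'}(X)=d_H(T\cup\{x,y\})=d_H(W\setminus T)\ge r$, with equality only for $|W\setminus T|=1$. In both situations a cut of size $r$ is trivial. Otherwise $d_G(Y)\ge4$ by (F2), and (5), (8) give $d_{G'}(X)\ge r+2$.

Steps 3 and 4 show that $G'$ is an $r$-graph, and that every nontrivial odd $X$ with $d_{G'}(X)=r$ has $\partial_G(Y)$ tight in $G$ and satisfies (A1), (A2) or (A3).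

**Step 5: (F2) for $G'$.** Let $X\ne\emptyset,V(G')$ be even. Suppose first that $|Y|,|T|$ are both even. If $Y\ne\emptyset,V(G)$, then $d_{G'}(X)\ge d_G(Y)\ge4$ by (7), (9). If $Y=\emptyset$ and $T=W$, or $Y=V(G)$ and $T=\emptyset$, then $d_{G'}(X)=4$. If $Y=\emptyset$ and $T\ne\emptyset,W$, then $d_{G'}(X)=d_H(T)\ge4$; if $Y=V(G)$ and $T\ne\emptyset,W$, then $d_{G'}(X)=d_H(T\cup\{x,y\})\ge4$. If $|Y|,|T|$ are both odd, then $d_{G'}(X)\ge r+(r-2)\ge4$ by (5), (8).

**Step 6: the two conclusions.** Let $\partial_G(S)$ be the only tight cut of $G$. A nontrivial odd $X$ with $d_{G'}(X)=r$ has $Y=S$ or $Y=V(G)\setminus S$.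

(i) Here $e$ crosses $S$ and $f\subset V(G)\setminus S$. For $Y=S$: (A2) and (A3) fail because $f$ does not meet $Y$, and (A1) gives $X=S$. For $Y=V(G)\setminus S$: (A1) and (A3) fail because $f\subset Y$, and (A2) gives $X=(V(G)\setminus S)\cup W$, the complement of $S$. Conversely, $d_{G'}(S)=d_G(S)=r$ by (9). So $\partial_{G'}(S)$ is the only tight cut.

(ii) Here $e\subset S$ and $f\subset V(G)\setminus S$. For $Y=S$: (A1) fails because $e\subset Y$, while (A2) and (A3) fail because $f$ does not meet $Y$. For $Y=V(G)\setminus S$ the same holds with $e,f$ interchanged. So $G'$ has no tight cut. $\square$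

## 7. A cut of size $r+2$ that does the work of a tight cut

By Lemma 4(ii), one dot product with one edge inside $S$ and one edge outside makes $G^s$ fine. But will two edges still be forced together? Take the dot product of $G^s$ on $(vp_A,f)$ with $f\subset V(G)\setminus\{v\}$, new pole $K$, and let $f_1,f_2$ be the $y$-edges of $K$. Write $b=vp'_A$, $\gamma_1=q_Aw_1$, $\gamma_2=q_A'w_2$. The $x$-edges of $A$ and $K$ make $b$ and the new edge $vp_K$ share a class, so $E_1$ has $r_1-2[b\in E_1]$ of the $r-2$ old edges at $v$. The cut of $V(G)\setminus\{v\}$ consists of these old edges and $\gamma_1,\gamma_2,f_1,f_2$. With $\gamma_1\sim\gamma_2$ and $f_1\sim f_2$, the odd-cut condition reads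
$$r_1-2[b\in E_1]+2[\gamma_1\in E_1]+2[f_1\in E_1]\ge r_1,$$
and similarly for $E_2$. This does not exclude $b\in E_1$, $\gamma_1\in E_2$, $f_1\in E_1$: the counts are then $r_1$ and $r_2+2$. What is missing is the relation $\gamma_1\sim f_1$. If all four edges $\gamma_1,\gamma_2,f_1,f_2$ are tied together, then $b\in E_1$, $\gamma_1\in E_2$ gives $r_1-2$, a contradiction, although the cut has $r+2$ edges. So we first install a pole $I$ whose $x$-edges will be $\gamma_1$ and $f_1$.

**The operation $G\mapsto G^+$.** Let $G$ be fine, $g_1=vw_1$, $g_2=vw_2$ edges with $w_1\ne w_2$, and $h=zz'$ an edge with $z,z'\notin\{v,w_1\}$. (The edge $h$ may contain $w_2$.) Subscripts name the pole to which a port belongs.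

**Step 1, which forces at the price of a tight cut.** Form $G^s$ with pole $A$. By Lemma 3 its only tight cut is $\partial(S)$, $S=\{v\}\cup A$. The new edges are $vp_A,\ vp'_A,\ q_Aw_1,\ q'_Aw_2$.

**Step 2, which installs the link $I$.** Take the dot product on $(q_Aw_1,h)$, with new pole $I$ and edges $q_Ap_I,\ w_1p'_I,\ zq_I,\ z'q'_I$. The four ends $q_A,w_1,z,z'$ are distinct. The edge $q_Aw_1$ crosses $S$ and $h$ is inside the complement, so by Lemma 4(i) $\partial(S)$ is still the only tight cut.

**Step 3, which destroys the tight cut.** Take the dot product on $(vp_A,\ p'_Iw_1)$, with new pole $K$ and edges $vp_K,\ p_Ap'_K,\ p'_Iq_K,\ w_1q'_K$. The four ends are distinct. The first edge is inside $S$ and the second inside the complement, so by Lemma 4(ii) the resulting graph $G^+$ is fine.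

Name the connecting edges of $G^+$:
$$c_1=vp_K,\quad c_2=p'_Kp_A,\quad b=vp'_A,\quad \gamma_1=q_Ap_I,\quad \gamma_2=q'_Aw_2,$$
$$f_1=p'_Iq_K,\quad f_2=q'_Kw_1,\quad \eta=q_Iz,\quad \eta'=q'_Iz'.$$
The poles have these $x$-edges and $y$-edges:

| pole | $x$-edges | $y$-edges |
|---|---|---|
| $A$ | $c_2,\ b$ | $\gamma_1,\ \gamma_2$ |
| $K$ | $c_1,\ c_2$ | $f_1,\ f_2$ |
| $I$ | $\gamma_1,\ f_1$ | $\eta,\ \eta'$ |

All other edges outside the poles are the edges of $G$ other than $g_1,g_2,h$. Let $Z=(V(G)\setminus\{v\})\cup I$, a set of odd size $|V(G)|+7$.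

**Lemma 5.** Let $E(G^+)=E_1\cup E_2$ be a partition with exactly $r_i\ge1$ edges of $E_i$ at each vertex ($r_1+r_2=r$), and with $d_{E_i}(X)\ge r_i$ ($i=1,2$) for $X=Z$ and for all odd $X$ contained in $A$, $I$ or $K$. Then $c_1,c_2,b,\gamma_1,\gamma_2,f_1,f_2$ are all in one class, and $\eta,\eta'$ are in one class. Give $g_1,g_2$ the class of $b$, give $h$ the class of $\eta$, and let the other edges of $G$ keep their class. This is a partition $E_1',E_2'$ of $E(G)$ with exactly $r_i$ edges of $E_i'$ at each vertex, and $d_{E_i'}(X)=d_{E_i}(X)$ for every $X\subseteq V(G)\setminus\{v\}$ with $h\not\subset X$.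

**Step 1: all seven edges in one class.** The pole rule at $A$, $K$, $I$ gives $c_1\sim c_2\sim b$, then $\gamma_2\sim\gamma_1\sim f_1\sim f_2$, and $\eta\sim\eta'$. Suppose $b\in E_1$ and $\gamma_1\in E_2$; the other case is symmetric, with $E_1,E_2$ interchanged. The edges at $v$ are $c_1,b\in E_1$ and $r-2$ further edges, all of them old edges of $G$, of which exactly $r_1-2$ are in $E_1$. The vertices outside $Z$ are $v$ and those of $A\cup K$. The edges from $Z$ to $v$ are the $r-2$ further edges, since $b$ and $c_1$ go to $A$ and $K$. The edges from $Z$ to $A$ are $\gamma_1,\gamma_2$; the edges from $Z$ to $K$ are $f_1,f_2$; and $\eta,\eta'$ are inside $Z$. So $d_{E_1}(Z)=r_1-2<r_1$, a contradiction.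

**Step 2: degrees in $G$.** Passing from $G^+$ to $G$, the edges $c_1,b$ at $v$ are replaced by $g_1,g_2$; at $w_1$ the edge $f_2$ is replaced by $g_1$; at $w_2$ the edge $\gamma_2$ by $g_2$; at $z$ and $z'$ the edges $\eta$ and $\eta'$ by $h$. By Step 1 and $\eta\sim\eta'$, each replacement preserves the class. So each vertex of $G$ meets exactly $r_i$ edges of $E_i'$.

**Step 3: cuts in $G$.** Let $X\subseteq V(G)\setminus\{v\}$ with $h\not\subset X$. Besides edges common to $G$ and $G^+$, the cut $\partial_{G^+}(X)$ contains $f_2$ if $w_1\in X$, $\gamma_2$ if $w_2\in X$, $\eta$ if $z\in X$ and $\eta'$ if $z'\in X$. In $\partial_G(X)$ these are replaced, class by class, by $g_1$ if $w_1\in X$, by $g_2$ if $w_2\in X$, and by $h$ if exactly one of $z,z'$ is in $X$. Since $z$ and $z'$ are not both in $X$, the replacement is one for one. $\square$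

The restriction $h\not\subset X$ matters: if both ends of $h$ are in $X$, then $\eta,\eta'$ count twice in $\partial_{G^+}(X)$ while $h$ does not count in $\partial_G(X)$. So $E_1',E_2'$ is not claimed to be a decomposition of $G$. This is why Lemmas 2 and 5 assume only a short list of cut conditions, and why in the iteration $h$ must be chosen so that no set on the list contains it.

## 8. Iterating at one vertex until all its edges are tied

**The base graph.** $G_0$ has vertices $v,u,w,t$; the edges $vu$ and $wt$ have multiplicity $r-2$, and $vw,ut,vt,uw$ have multiplicity $1$. It is $r$-regular and all its odd sets are trivial. The cut of $\{v,u\}$ has $4$ edges, and those of $\{v,w\}$ and $\{v,t\}$ have $2(r-2)+2=2(r-1)\ge4$. So $G_0$ is fine. Let $g_1=vw$, $g_2=vt$, and let $g_3,\dots,g_r$ be the edges $vu$. For $r=3$ this is $K_4$.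

**The steps.** Step $k$ turns $G_{k-1}$ into $G_k=G_{k-1}^+$, always at the same vertex $v$. It creates poles $A_k,I_k,K_k$, edges $b_k,c_1^k,c_2^k$ and so on, and the set $Z_k=(V(G_{k-1})\setminus\{v\})\cup I_k$.

* In step $1$, use the pair $(g_1,g_2)$ and $h_1=ut$.
* In step $k\ge2$, use the pair $(b_{k-1},g_k^*)$ in the roles of $(g_1,g_2)$, where $g_k^*=g_{k+1}$ if $k\le r-1$ and $g_k^*=c_1^{k-1}$ if $k\ge r$; and use $h_k=c_2^{k-1}$.

*The steps are legal.* In step $1$ the far ends are $w\ne t$, and $u,t\notin\{v,w\}$. Let $k\ge2$. The edge $b_{k-1}$ joins $v$ to $p'_{A_{k-1}}$. If $k\le r-1$, the edge $g_{k+1}$ has not been used before and is still an edge $vu$; if $k\ge r$, $c_1^{k-1}$ joins $v$ to $p_{K_{k-1}}$. So the far ends of the pair are distinct. The edge $h_k=p'_{K_{k-1}}p_{A_{k-1}}$ avoids $v$ and $p'_{A_{k-1}}$, as required.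

By Section 7 all $G_k$ are fine. Each step adds three poles of $8$ vertices, so $|V(G_k)|=4+24k$. It remains to prove the following.

**Proposition 6.** $G_n$ is indecomposable for $n\ge r-1$.

**Step 1: the short list of cut conditions.** We fix what has to be carried through the descent from $G_n$ to $G_0$. Let $\mathcal F_k$ consist of all odd sets contained in one of $A_j,I_j,K_j$ ($1\le j\le k$) and of the sets $Z_j$ ($1\le j\le k$). So $\mathcal F_0=\emptyset$ and $\mathcal F_{k-1}\subseteq\mathcal F_k$. For fixed $r_1,r_2\ge1$ with $r_1+r_2=r$, call a partition $E(G_k)=E_1\cup E_2$ *good* if each vertex meets exactly $r_i$ edges of $E_i$ and $d_{E_i}(X)\ge r_i$ for all $X\in\mathcal F_k$, $i=1,2$. All sets in $\mathcal F_n$ are odd, so a decomposition of $G_n$ into an $r_1$-graph and an $r_2$-graph is a good partition of $G_n$.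

**Step 2: a good partition of $G_k$ induces a good partition of $G_{k-1}$.** Let $k\ge1$ and let a good partition of $G_k$ be given. The sets that Lemma 5 needs, namely $Z_k$ and the odd subsets of $A_k,I_k,K_k$, are in $\mathcal F_k$. So Lemma 5 gives a partition of $E(G_{k-1})$ with the right degrees, in which both edges of the pair used in step $k$ have the class of $b_k$ in the given partition.

To see that it is good, let $X\in\mathcal F_{k-1}$; then $k\ge2$. All poles avoid $v$, and so do the sets $Z_j$, so $X\subseteq V(G_{k-1})\setminus\{v\}$. We check that $h_k\not\subset X$. The edge $h_k=c_2^{k-1}$ joins $K_{k-1}$ to $A_{k-1}$, so it is not inside a single pole. For $j\le k-1$, the set $Z_j\subseteq V(G_{j-1})\cup I_j$ is disjoint from $A_{k-1}\cup K_{k-1}$: the set $V(G_{j-1})\subseteq V(G_{k-2})$ was there before these poles were added, and $I_j$ is a different pole. So $h_k\not\subset Z_j$. By Lemma 5, and since $X\in\mathcal F_{k-1}\subseteq\mathcal F_k$, we get $d_{E_i'}(X)=d_{E_i}(X)\ge r_i$.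

**Step 3: follow the classes down to $G_0$.** We now collect the forced equalities. Suppose $G_n$ is decomposable, $n\ge r-1$. Step 2 gives good partitions $\pi_n,\pi_{n-1},\dots,\pi_0$ of $G_n,\dots,G_0$, all with the same $r_1,r_2$. Write $\mathrm{cl}_k$ for the class in $\pi_k$. The pair in step $1$ was $(g_1,g_2)$, so
$$\mathrm{cl}_0(g_1)=\mathrm{cl}_0(g_2)=\mathrm{cl}_1(b_1).$$
For $2\le k\le r-1\le n$ the pair in step $k$ was $(b_{k-1},g_{k+1})$, so
$$\mathrm{cl}_{k-1}(b_{k-1})=\mathrm{cl}_{k-1}(g_{k+1})=\mathrm{cl}_k(b_k). \tag{10}$$
Hence all $\mathrm{cl}_k(b_k)$, $1\le k\le r-1$, equal $\mathrm{cl}_0(g_1)$. The edge $g_{k+1}$ is an unchanged edge of $G_0,\dots,G_{k-1}$, and unchanged edges keep their class in Lemma 5. With (10), for $2\le k\le r-1$,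
$$\mathrm{cl}_0(g_{k+1})=\mathrm{cl}_{k-1}(g_{k+1})=\mathrm{cl}_{k-1}(b_{k-1})=\mathrm{cl}_0(g_1).$$
So all $r$ edges $g_1,\dots,g_r$ at $v$ in $G_0$ are in the same class of $\pi_0$. But $\pi_0$ has exactly $r_1\ge1$ edges of one class and $r_2\ge1$ of the other at $v$, a contradiction. $\square$

**Proof of the Theorem.** For $r\ge3$ and $n\ge r-1$, the graph $G_n$ is an indecomposable $r$-graph on $4+24n$ vertices by Proposition 6. It is fine, so its nontrivial odd cuts have at least $r+2$ edges and the cuts of its even sets $X\ne\emptyset,V$ have at least $4$. For $r=1$ the graph $K_2$ is indecomposable without tight cuts, and for $r=2$ there is no indecomposable $r$-graph at all. $\square$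

For $r=4$, the first degree that the small cases of Section 1 left open, the smallest graph of this family is $G_3$, with $76$ vertices. Since every $r\ge3$ has infinitely many such graphs, the answer to the question is no.
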